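# A right CSI ring that is not right noetherian

All rings are associative with identity, and all modules are unital right modules unless another side is mentioned. We write $V^{(\Lambda)}$ for the direct sum of copies of $V$ indexed by $\Lambda$, $E(V)$ or $E_R(V)$ for the injective hull, "f.g." for finitely generated, "acc" for the ascending chain condition, and $<$ for strict inclusion.

## 1. A uniserial module over the quantum plane

Let $k$ be a field containing an element $q\ne 0$ that is not a root of unity, for example $k=\mathbb Q$ and $q=2$. Let
$$B=k\langle x,y\rangle/(xy-q\,yx),$$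
and let $M=\bigoplus_{n\ge 0}ke_n$ with the right action
$$e_nx=q^ne_n,\qquad e_ny=e_{n-1}\quad(e_{-1}:=0).\tag{1}$$
The generator $y$ moves every basis vector one step down, and $x$ records the position of the vector by an eigenvalue.

This is a $B$-module. For $n\ge1$ we have $e_n(xy)=q^ne_{n-1}=q\cdot q^{n-1}e_{n-1}=q\,e_n(yx)$, and for $n=0$ both sides are $0$. Since $k$ is central in $B$, $M$ is a $k$-$B$-bimodule.

**All submodules of $M$.** Put $M_n=\bigoplus_{i<n}ke_i$. We claim that the submodules of $M$ are exactly
$$0=M_0<M_1<M_2<\cdots<M=\bigcup_n M_n.\tag{2}$$
Each $M_n$ is a submodule by (1). Let $L\neq 0$ be a submodule, and let $v\in L$ be a nonzero vector whose highest basis vector is $e_n$. Then $v,vy,\dots,vy^n$ have highest basis vectors $e_n,e_{n-1},\dots,e_0$, so they are $n+1$ linearly independent vectors of the $(n+1)$-dimensional space $M_{n+1}$. Hence $M_{n+1}\subseteq L$. If the highest indices occurring in $L$ are unbounded, then $L=M$. If the largest one is $n$, then $L=M_{n+1}$. $\square$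

This argument used only $y$. The generator $x$ controls the factors. The simple module
$$S_n:=M_{n+1}/M_n$$
is one-dimensional, $y$ acts on it as $0$, and $x$ acts as the scalar $q^n$. Since $q$ is not a root of unity, these scalars are distinct, so the $S_n$ are pairwise nonisomorphic. So $M$ is a single infinite ascending chain, and its composition factors never repeat. Moreover $M$ is not f.g., because finitely many elements lie in some $M_n$, and $M$ has no maximal submodule.

**What the module is for.** Place $M$ in the corner of a triangular matrix ring:
$$T=\begin{pmatrix}k&M\\0&B\end{pmatrix}.$$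
The right ideals $\begin{pmatrix}0&M_n\\0&0\end{pmatrix}$ form a strictly ascending sequence, so $T$ is not right noetherian. The point of the lecture is that $T$ nevertheless satisfies a strong injectivity condition.

**Definition.** A module $E$ is *$\Sigma$-injective* if every direct sum of copies of $E$ is injective. Following Carl Faith, a ring $R$ is a *right CSI ring* if $E(C)$ is $\Sigma$-injective for each cyclic right $R$-module $C$.

The Bass–Papp theorem says that $R$ is right noetherian if and only if all direct sums of injective right $R$-modules are injective. So every right noetherian ring is right CSI. The survey "Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I" asks for a proof or disproof of the converse: is every right CSI ring right noetherian? It is known (Faith) that a right CSI ring $R$ is right noetherian under any of these conditions: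

- (i) $R$ is commutative;
- (ii) $R$ has only finitely many simple right modules up to isomorphism (e.g. $R$ is semilocal);
- (iii) $R$ satisfies the acc on colocal right ideals;
- (iv) $R$ or $R/J(R)$ is right Kasch;
- (v) $R/J(R)$ is von Neumann regular (e.g. $R$ is right continuous);
- (vi) the injective hull of any countably generated semisimple right $R$-module is $\Sigma$-injective.

We shall not use this list. Conditions (ii) and (vi) will reappear. In general the answer is no.

**Theorem 1.** With $k,q,B,M$ as above, $T=\begin{pmatrix}k&M\\0&B\end{pmatrix}$ is right CSI but not right noetherian. Moreover, $N=\begin{pmatrix}0&M\\0&0\end{pmatrix}$ satisfies $N^2=0$ and $T/N\cong k\times B$ is two-sided noetherian, and $T_T$ has Krull dimension. If $k=\mathbb Q$, then $T$ has only countably many simple right modules up to isomorphism, so "finitely many" in condition (ii) cannot be weakened to "countably many".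

## 2. Injective hulls, uniform dimension, and a few rings by hand

**Textbook facts.** A module is *uniform* if it is nonzero and any two of its nonzero submodules intersect nontrivially. We use the following.

1. (Baer) $E_R$ is injective if and only if every homomorphism $I\to E$ from a right ideal $I$ has the form $r\mapsto zr$ for some $z\in E$.
2. If $U$ is a submodule of an injective module $E$, then $E$ contains a hull of $U$, which is a direct summand of $E$. If submodules $U_n\subseteq E$ form a direct sum and $E_n\subseteq E$ is a hull of $U_n$, then the $E_n$ also form a direct sum.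
3. An indecomposable injective module is uniform and is the hull of each of its nonzero submodules. The hull of a uniform module is indecomposable.
4. A module has finite uniform dimension if and only if it contains no infinite direct sum of nonzero submodules. If $W\subseteq V$, then $\operatorname{udim}V\le\operatorname{udim}W+\operatorname{udim}V/W$. The hull of a nonzero module of finite uniform dimension is a finite direct sum of indecomposable injectives.

**Definition.** A module is *qfd* if each of its factor modules has finite uniform dimension. A ring $R$ is *right qfd* if $R_R$ is qfd, that is, if every cyclic right module has finite uniform dimension.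

The ring $\mathbb Z$ is qfd, since its proper factors are finite groups. The group $\mathbb Q$ is uniform but not qfd, because $\mathbb Q/\mathbb Z$ is the direct sum of the groups $\mathbb Z(p^\infty)$ over all primes $p$. Our module $M_B$ is qfd: by (2), a nonzero factor is some $M/M_n$, whose submodules form a chain, so it is uniform.

**The ring $\mathbb Z$.** Here injective means divisible, and direct sums of divisible groups are divisible. So every injective is $\Sigma$-injective, and $\mathbb Z$ is CSI.

**An infinite product of fields.** Let $R=\prod_{i\in\mathbb N}k_i$ with $k_i=k$, and let $\epsilon_i$ be the idempotent of the $i$-th factor. If $h:I\to k_i$ is defined on an ideal $I$, then $h(r)=h(r)\epsilon_i=h(r\epsilon_i)$, and $I\epsilon_i$ is $0$ or $k_i$; so $h$ is multiplication by an element of $k_i$. Hence $k_i$ is injective, and so is the product $R$. But $R$ is not $\Sigma$-injective. On $I=\bigoplus_i k_i$ the map $r\mapsto(\epsilon_nr)_n$ takes values in $R^{(\mathbb N)}$, and all its components are nonzero. Left multiplication by an element $z\in R^{(\mathbb N)}$ has only finitely many nonzero components, so the map does not extend to $R$. Since $R=E(R)$,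 the ring $R$ is not CSI.

This last computation works in general. The ideals that matter there are the annihilators of $\{\epsilon_m:m\ge n\}$, and they form a strictly ascending chain.

## 3. Annihilator chains and a criterion for CSI

For $X\subseteq E$ write $\operatorname{ann}_R(X)=\{r: Xr=0\}$, and for $I\subseteq R$ write $\operatorname{ann}_E(I)=\{z\in E: zI=0\}$.

**Lemma 1 (Faith).** For an injective module $E_R$ the following are equivalent: (a) $E$ is $\Sigma$-injective; (b) $E^{(\mathbb N)}$ is injective; (c) $R$ has acc on right ideals of the form $\operatorname{ann}_R(X)$, $X\subseteq E$.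

**Proof.** (a)⇒(b) is trivial.

(b)⇒(c). Suppose $I_1<I_2<\cdots$ with $I_n=\operatorname{ann}_R(X_n)$, and put $I=\bigcup I_n$. Since $I_{n+1}\not\subseteq\operatorname{ann}_R(X_n)$, there is $x_n\in X_n$ with $x_nI_{n+1}\ne0$; of course $x_nI_n=0$. If $r\in I_m$, then $x_nr=0$ for all $n\ge m$, so $r\mapsto(x_nr)_n$ is a homomorphism $I\to E^{(\mathbb N)}$. By (b) it has the form $r\mapsto zr$ with $z\in E^{(\mathbb N)}$. Almost all components of $z$ vanish, so $x_nI=0$ for almost all $n$. This contradicts $x_nI_{n+1}\ne 0$.

(c)⇒(a). We use Baer's criterion. Let $f:I\to E^{(\Lambda)}$ be a homomorphism from a right ideal. Since $E$ is injective, the component of $f$ at $\lambda$ is $r\mapsto x_\lambda r$ for some $x_\lambda\in E$; we must reduce to finitely many $\lambda$. By (c), choose a f.g. right ideal $I_0\subseteq I$ such that $\operatorname{ann}_R\operatorname{ann}_E(I_0)$ is maximal among all such annihilators. For $r\in I$, enlarging $I_0$ to $I_0+rR$ can only enlarge this right ideal, so by maximality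
$$r\in\operatorname{ann}_R\operatorname{ann}_E(I_0+rR)=\operatorname{ann}_R\operatorname{ann}_E(I_0).$$
Thus $\operatorname{ann}_E(I_0)\,r=0$ for every $r\in I$, that is, $\operatorname{ann}_E(I_0)=\operatorname{ann}_E(I)$. As $I_0$ is f.g., $f(I_0)\subseteq E^{(F)}$ for a finite $F\subseteq\Lambda$. If $\lambda\notin F$, then $x_\lambda I_0=0$, hence $x_\lambda I=0$. So $f$ is left multiplication by the element of $E^{(\Lambda)}$ with components $x_\lambda$ for $\lambda\in F$ and $0$ elsewhere. $\square$

The next lemma splits CSI into a finiteness condition on cyclic modules and a condition on indecomposable injectives only.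

**Lemma 2.** $R$ is right CSI if and only if $R$ is right qfd and every indecomposable injective right $R$-module is $\Sigma$-injective. Factor rings of right CSI rings are right CSI.

**Proof.** (⇒) An indecomposable injective is $E(uR)$ for any of its nonzero elements $u$, hence is $\Sigma$-injective. Now suppose that a cyclic module $C=cR$ contains an infinite direct sum $\bigoplus_{n\in\mathbb N}C_n$ of nonzero submodules. Let $E=E(C)$ and choose hulls $E_n=E(C_n)\subseteq E$; their sum is direct. Each $E_n$ is a summand of $E$, so $\bigoplus E_n$ is isomorphic to a summand of $E^{(\mathbb N)}$, which is injective. Hence $\bigoplus E_n$ is injective, and there is a projection $\pi:E\to\bigoplus E_n$ that is the identity on $\bigoplus E_n$. The single element $\pi(c)$ lies in a finite subsum, so $\pi(C)=\pi(c)R$ does too. But $\pi(C)\supseteq\pi(C_n)=C_n\ne0$ for all $n$, a contradiction.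

(⇐) Let $C\ne0$ be cyclic. It has finite uniform dimension, so $E(C)=E_1\oplus\cdots\oplus E_m$ with indecomposable injective $E_i$. Each $E_i$ is $\Sigma$-injective, and $E(C)^{(\Lambda)}\cong E_1^{(\Lambda)}\oplus\cdots\oplus E_m^{(\Lambda)}$ is a finite direct sum of injectives, so it is injective.

Finally, let $K$ be an ideal of a right CSI ring $R$. If $Q$ is an injective $R$-module, then $\operatorname{ann}_Q(K)$ is an injective $R/K$-module: a homomorphism into it from a submodule of an $R/K$-module $W$ extends to $W\to Q$, and the image of $W$ is killed by $K$. For a cyclic $R/K$-module $C$ this gives $E_{R/K}(C)=\operatorname{ann}_{E(C)}(K)$, since $C$ is essential in it. A direct sum of $\Lambda$ copies of it is $\operatorname{ann}_{E(C)^{(\Lambda)}}(K)$, which is $R/K$-injective because $E(C)^{(\Lambda)}$ is $R$-injective. $\square$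

## 4. Ascending chains in a CSI ring: only finitely many repetitions

A sensible first move is to try to prove that a right CSI ring is right noetherian: take an infinite ascending chain, read off simple factors, and contradict Lemma 1. We carry this out and watch where it stops.

**Lemma 3.** Let $R$ be right CSI but not right noetherian. Then there are f.g. right ideals $N_1<N_2<\cdots$, pairwise nonisomorphic simple modules $S_n$, and elements $q_n\in E(S_n)$ with $q_nN_n=0$ and $q_nN_{n+1}\neq0$ for all $n$.

**Proof.** Choose any strictly ascending sequence $N_1<N_2<\cdots$ of f.g. right ideals. The nonzero f.g. module $N_{n+1}/N_n$ has a simple factor $S_n$. The map $N_{n+1}\to S_n\subseteq E(S_n)$ extends to $R$; let $q_n$ be the image of $1$. Then $q_nN_n=0$ and $q_nN_{n+1}=S_n\ne0$.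

We claim that for each simple module $S$ the set $Z=\{n:S_n\cong S\}$ is finite. Suppose it is infinite. An isomorphism $S_n\cong S$ extends to the hulls, so we may regard $q_n$ as an element of $E(S)$ for every $n\in Z$. For $n\in Z$ put
$$J_n=\operatorname{ann}_R\{q_m:m\in Z,\ m\ge n\}.$$
These right ideals increase with $n$. Let $n<n'$ be consecutive in $Z$. For $m\ge n'$ in $Z$ we have $q_mN_{n'}\subseteq q_mN_m=0$, so $J_{n'}\supseteq N_{n'}\supseteq N_{n+1}$. But $J_n\not\supseteq N_{n+1}$, because $q_nN_{n+1}\neq0$. So the $J_n$ form a strictly ascending infinite sequence of annihilators of subsets of $E(S)$. Since $S$ is cyclic, $E(S)$ is $\Sigma$-injective, and this contradicts Lemma 1.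

So infinitely many isomorphism types occur among the $S_n$, and we can choose $n_1<n_2<\cdots$ with the $S_{n_i}$ pairwise nonisomorphic. The data $N_{n_i},S_{n_i},q_{n_i}$ are as required: $q_{n_i}N_{n_i}=0$ and $q_{n_i}N_{n_{i+1}}\supseteq q_{n_i}N_{n_i+1}\ne0$. $\square$

If $R$ has only finitely many simple modules up to isomorphism, no such data exist. So Lemma 3 gives condition (ii).

The attempt stops exactly here. Lemma 1 was applied inside one hull $E(S)$, and that was legitimate because $S$ is cyclic. When the $S_n$ are pairwise nonisomorphic, the elements $q_n$ live in different hulls. To run the same argument we would need one $\Sigma$-injective module containing all the $E(S_n)$, such as $E(\bigoplus S_n)$. The hypothesis does not provide it directly: by Lemma 2 a cyclic module never contains $\bigoplus_{n}S_n$, because it contains no infinite direct sum at all.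

Read as a specification, Lemma 3 says what a counterexample must contain: an ascending chain of right ideals with pairwise nonisomorphic simple factors, in which nevertheless no cyclic module acquires an infinite direct sum. The chain (2) has this shape. We now need a way to compute all indecomposable injectives over $T$.

## 5. Injective modules over a triangular matrix ring

**Theorem 2.** Let $A,B$ be rings, $M$ an $A$-$B$-bimodule, $T=\begin{pmatrix}A&M\\0&B\end{pmatrix}$. Then $T$ is right CSI if and only if

1. $A$ and $B$ are right CSI;
2. $M_B$ is qfd;
3. for every indecomposable injective right $B$-module $Y$, every $B$-homomorphism $M\to Y^{(\mathbb N)}$ has image in a finite subsum.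

Given (1), condition (3) is equivalent to

- (3′) for every indecomposable injective $Y_B$ there is a f.g. submodule $M_0\subseteq M$ with $\operatorname{Hom}_B(M/M_0,Y)=0$.

In this section $A,B,M$ are arbitrary, as in the theorem. Write the elements of $T$ as $(a,m,b)$, so that
$$(a,m,b)(a',m',b')=(aa',\,am'+mb',\,bb').$$
The subsets $(0,M,B)$ and $(A,M,0)$ are ideals, with factor rings $A$ and $B$ respectively. Put $f=(0,0,1)$; then $f^2=f$ and
$$(a,m,b)f=(0,m,b),\qquad f(a,m,b)=(0,0,b).\tag{3}$$

**Step 1: every $T$-module is a $B$-module extended by an $A$-module.** Let $V$ be a $T$-module. By (3), $vf(a,m,b)=v(0,0,b)=vf(0,0,b)f$, so $Vf$ is a $T$-submodule on which $T$ acts through $T\to B$. Also $v(0,m,b)=v(0,m,b)f\in Vf$, so $V/Vf$ is killed by $(0,M,B)$ and is an $A$-module. In particular $v(0,m,0)\in Vf$ for all $v\in V$, $m\in M$.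

**Step 2: injective $A$-modules are $T$-injective.** Let $X$ be $A$-injective, viewed as a $T$-module via $T\to A$; then $Xf=0$. Let $V\subseteq W$ be $T$-modules and $h:V\to X$ a homomorphism. Then $h(Vf)=h(V)f=0$, so $h$ induces an $A$-map $V/Vf\to X$. If $v\in V\cap Wf$, then $v=vf\in Vf$; hence $V\cap Wf=Vf$, and $V/Vf\to W/Wf$ is injective. By $A$-injectivity the induced map extends to $W/Wf$, and so $h$ extends to $W$.

**Step 3: a $T$-module $H(Y)$ for each $B$-module $Y$.** Injective $B$-modules need not be $T$-injective; this step constructs the correction. Let
$$H(Y)=\operatorname{Hom}_B(M,Y)\oplus Y,\qquad(\varphi,y)(a,m,b)=(\varphi a,\ \varphi(m)+yb),\qquad(\varphi a)(m)=\varphi(am).\tag{4}$$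
Here $\varphi a$ is $B$-linear because $M$ is a bimodule. Acting by $(a,m,b)$ and then by $(a',m',b')$ gives $(\varphi aa',\ \varphi(am')+\varphi(m)b'+ybb')$. The product $(aa',am'+mb',bb')$ gives $(\varphi aa',\ \varphi(am'+mb')+ybb')$, which is the same, and $(1,0,1)$ acts as the identity. So $H(Y)$ is a $T$-module, and $H(Y)f=0\oplus Y$. For example, if $A=B=M=Y=k$, then $T$ is the ring of upper triangular $2\times2$ matrices, and by (4) $H(k)$ is the space of row vectors $(\varphi,y)$ with right matrix multiplication.

The submodule $0\oplus Y$, which we denote by $Y$, is essential in $H(Y)$. Indeed, let $(\varphi,y)\ne0$. If $\varphi=0$, the element lies in $Y$. If $\varphi(m)\neq0$ for some $m$, then $(\varphi,y)(0,m,0)=(0,\varphi(m))$ is a nonzero element of $Y$.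

**Step 4: if $Y$ is $B$-injective, then $H(Y)=E_T(Y)$.** By essentiality it remains to show that $H(Y)$ is $T$-injective. Let $V\subseteq W$ be $T$-modules and $h:V\to H(Y)$, $h(v)=(\varphi_v,y_v)$. For $v\in Vf$ we have $h(v)=h(v)f=(0,y_v)$; put $g(v)=y_v$, a $B$-map $g:Vf\to Y$. The map $g$ determines $h$. For $v\in V$, comparing $h(vf)$ with $h(v)f=(0,y_v)$, and $h(v(0,m,0))$ with $h(v)(0,m,0)=(0,\varphi_v(m))$, we obtain
$$y_v=g(vf),\qquad\varphi_v(m)=g\big(v(0,m,0)\big).\tag{5}$$
Since $Y$ is $B$-injective, $g$ extends to a $B$-map $g':Wf\to Y$. Define
$$\hat g(w)=\big(m\mapsto g'(w(0,m,0)),\ g'(wf)\big)\in H(Y).$$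
The first component is $B$-linear in $m$, as $w(0,mb,0)=w(0,m,0)(0,0,b)$. For $T$-linearity, use
$$w(a,m,b)(0,m',0)=w(0,am',0),\qquad w(a,m,b)f=w(0,m,0)+wf(0,0,b).$$
They show that $\hat g(w(a,m,b))$ has components $m'\mapsto g'(w(0,am',0))$ and $g'(w(0,m,0))+g'(wf)b$. By (4) these are the components of $\hat g(w)(a,m,b)$. By (5), $\hat g$ restricts to $h$ on $V$.

**Step 5: the list of indecomposable injective $T$-modules.** Let $V$ be a uniform $T$-module. If $Vf=0$, then $V$ is an $A$-module by Step 1. Its hull $E_A(V)$ is $T$-injective by Step 2, and it is essential over $V$ because $T$-submodules of an $A$-module are $A$-submodules. So $E_T(V)=E_A(V)$. If $Vf\ne0$, then $Vf$ is a uniform $B$-module, and $Y=E_B(Vf)$ is an indecomposable injective $B$-module. The extensions $Vf\subseteq Y\subseteq H(Y)$ are essential over $T$ and $H(Y)$ is $T$-injective, so $E_T(Vf)=H(Y)$. Since $V$ is uniform, $Vf$ is essential in $V$, and $E_T(V)=H(Y)$. Every indecomposable injective is uniform and is its own hull, so it is of one of these two forms.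

**Step 6: when $H(Y)$ is $\Sigma$-injective.** Let $Y$ be a $\Sigma$-injective $B$-module. Then $Y^{(\mathbb N)}$ is $B$-injective, so $H(Y^{(\mathbb N)})$ is $T$-injective by Step 4. There is a natural embedding
$$H(Y)^{(\mathbb N)}\hookrightarrow H(Y^{(\mathbb N)}),\qquad(\varphi_i,y_i)_i\mapsto\big(m\mapsto(\varphi_i(m))_i,\ (y_i)_i\big).$$
Its image contains $Y^{(\mathbb N)}$, which is essential in $H(Y^{(\mathbb N)})$ by Step 3, so the image is essential. An essential submodule of an injective module is injective if and only if it is everything. Hence $H(Y)^{(\mathbb N)}$ is injective if and only if $\operatorname{Hom}_B(M,Y)^{(\mathbb N)}=\operatorname{Hom}_B(M,Y^{(\mathbb N)})$, that is, if and only if every $B$-map $M\to Y^{(\mathbb N)}$ has image in a finite subsum. By Lemma 1, applied to the injective module $H(Y)$, this is equivalent to $H(Y)$ being $\Sigma$-injective.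

**Step 7: $T$ is right qfd if and only if $A$ and $B$ are right qfd and $M_B$ is qfd.** The class of qfd modules is closed under factors, by definition, and under submodules: if $U\subseteq V\subseteq W$ and $W$ is qfd, then $V/U\subseteq W/U$ has finite uniform dimension. It is closed under extensions: if $V\subseteq W$ with $V$ and $W/V$ qfd, then any factor $W/U$ has the submodule $(V+U)/U\cong V/(V\cap U)$ with factor $W/(V+U)$, both of finite uniform dimension, and the inequality in fact 4 of Section 2 applies. Now $T_T$ has the filtration $(0,M,0)\subseteq(0,M,B)\subseteq T$. Since $(0,m,0)(a',m',b')=(0,mb',0)$, the $T$-submodules of $(0,M,0)$ are the $B$-submodules of $M$. Likewise the next two factors are $B_B$ and $A_A$, with $T$ acting through $B$ and $A$. The closure properties give the claim.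

**Step 8: sufficiency.** Assume (1)–(3). By Lemma 2 and Step 7, $T$ is right qfd. By Step 5, an indecomposable injective $T$-module is either $E_A(X)$ with $X$ a uniform $A$-module, or $H(Y)$ with $Y$ an indecomposable injective $B$-module. In the first case it is $\Sigma$-injective over $A$ by Lemma 2, so its direct sums of copies are $A$-injective, hence $T$-injective by Step 2. In the second case $Y$ is $\Sigma$-injective over $B$ by Lemma 2, and $H(Y)$ is $\Sigma$-injective by (3) and Step 6. By Lemma 2, $T$ is right CSI.

**Step 9: necessity.** Let $T$ be right CSI. Since $A$ and $B$ are factor rings of $T$, (1) holds by Lemma 2. Also $T$ is right qfd by Lemma 2, so (2) holds by Step 7. Let $Y$ be an indecomposable injective $B$-module and $0\ne u\in Y$, so $Y=E_B(uB)$. Then $uB$ is a cyclic $T$-module, essential in $Y$ and hence in $H(Y)$, so $E_T(uB)=H(Y)$ is $\Sigma$-injective. The module $Y$ is $\Sigma$-injective because $B$ is right CSI. So Step 6 gives (3).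

**Step 10: (3)⇔(3′), given (1).** Let $M_0$ be as in (3′), and let $g=(g_i):M\to Y^{(\mathbb N)}$. Since $M_0$ is f.g., almost all $g_i$ vanish on $M_0$; these $g_i$ factor through $M/M_0$, so they are $0$. This is (3). Conversely, suppose that for some $Y$ no such $M_0$ exists. Put $N_1=0$. Given a f.g. submodule $N_n\subseteq M$, there is a nonzero $g_n:M\to Y$ with $g_n(N_n)=0$. Choose $m_n$ with $g_n(m_n)\ne0$ and put $N_{n+1}=N_n+m_nB$. On $\bigcup N_n$ the map $(g_n)_n$ takes values in $Y^{(\mathbb N)}$, because $g_n$ vanishes on $N_j$ for $n\ge j$. By (1) and Lemma 2, $Y^{(\mathbb N)}$ is injective, so this map extends to $M$. All components of the extension are nonzero, contradicting (3). $\square$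

If $M_B$ is f.g., then (3) is automatic, but this cannot give a counterexample with noetherian $A$ and $B$: in that case $M$, $B$ and $A$ are noetherian factors of the filtration in Step 7, and $T$ is right noetherian. So we need an $M$ that is not f.g., and conditions (2) and (3) pull in different directions.

## 6. One vector space over $k[x]$, over $k[y]$, and over the quantum plane

Return to the space $M=\bigoplus_{n\ge0}ke_n$ of Section 1. Before using the whole algebra, let each of the two generators act alone. Each time, take $A=k$ and apply Theorem 2.

**Only $x$ acts.** Over $k[x]$, $M$ is the direct sum of the pairwise nonisomorphic simple modules $ke_n$. Condition (3) holds: an indecomposable injective $Y$ is uniform, so it has at most one simple submodule, and $\operatorname{Hom}(ke_n,Y)\neq0$ for at most one $n$. So the image of a map $M\to Y^{(\mathbb N)}$ is the image of a single $ke_n$, which lies in a finite subsum. But (2) fails, since $M$ is an infinite direct sum. The triangular ring is not right CSI.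

**Only $y$ acts.** Over $k[y]$, the submodules of $M$ are still those in (2), by the proof in Section 1. So every nonzero factor is uniform, and (2) of Theorem 2 holds. But all composition factors are isomorphic, and (3) fails. Let $Y=E_{k[y]}(M)$, which is indecomposable because $M$ is uniform, and let $g_i:M\to M\subseteq Y$ be the action of $y^i$, that is, $g_i(e_n)=e_{n-i}$ with $e_j=0$ for $j<0$. Then $g=(g_i)_{i\ge0}$ sends $e_n$ to a vector of finite support, so it is a map $M\to Y^{(\mathbb N)}$, yet every $g_i$ is nonzero. The triangular ring is not right CSI.

The relation $xy=q\,yx$ lets $x$ and $y$ act together, so that $y$ secures (2) and $x$ secures (3). The hypothesis on $q$ matters for this $M$. If $q\ne0$ satisfied $q^d=1$ for some $d\geq 1$, then the maps $e_n\mapsto e_{n-di}$ would commute with $y$, and also with $x$ because $q^{n-di}=q^n$. As before, these infinitely many nonzero maps would violate (3) with $Y=E_B(M)$.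

**Proof of Theorem 1.** That $T$ is not right noetherian was shown in Section 1. For right CSI, we check the conditions of Theorem 2 with $A=k$.

**Condition (1).** Let $\sigma$ be the automorphism of $k[y]$ over $k$ with $\sigma(y)=qy$. In the skew polynomial ring $k[y][x;\sigma]$, with the rule $xa=\sigma(a)x$, the relation $xy=q\,yx$ holds. The resulting surjection $B\to k[y][x;\sigma]$ is an isomorphism: the relation allows us to write every element of $B$ as a combination of the monomials $y^ix^j$, and their images form a basis of $k[y][x;\sigma]$. By the Hilbert basis theorem for skew polynomial rings $S[x;\sigma]$ with $\sigma$ an automorphism (McConnell–Robson, *Noncommutative Noetherian Rings*, Thm 1.2.9), $B$ is noetherian on both sides. By Bass–Papp, $k$ and $B$ are right CSI.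

**Condition (2).** We saw in Section 2 that every nonzero factor of $M_B$ is uniform. So $M_B$ is qfd.

**Condition (3).** Here the composition factors must separate the maps. Let $Y$ be an indecomposable injective $B$-module and $g=(g_i):M\to Y^{(\mathbb N)}$. If $g_i\ne0$, then $\ker g_i=M_{n_i}$ for some $n_i$ by (2), so $Y$ contains
$$g_i(M_{n_i+1})\cong M_{n_i+1}/M_{n_i}=S_{n_i}.$$
Since $Y$ is uniform, it has at most one simple submodule. The $S_n$ are pairwise nonisomorphic, so all the numbers $n_i$ with $g_i\ne0$ equal one number $n$. Then $e_n\notin M_n=\ker g_i$, so $g_i(e_n)\neq0$ for every $i$ with $g_i\ne0$. But $g(e_n)\in Y^{(\mathbb N)}$ has finite support. Hence only finitely many $g_i$ are nonzero, and the image of $g$ lies in a finite subsum.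

By Theorem 2, $T$ is right CSI.

**The ideal $N$.** From $(0,m,0)(0,m',0)=0$ we get $N^2=0$. The map $(a,m,b)\mapsto(a,b)$ gives $T/N\cong k\times B$, which is two-sided noetherian.

**Krull dimension.** Recall that $0$ has Krull dimension $-1$. Recursively, a module $V$ has Krull dimension at most the ordinal $\alpha$ if in every descending chain of submodules of $V$ all but finitely many factors have Krull dimension less than $\alpha$. By standard facts, artinian and noetherian modules have Krull dimension, and so does an extension of two modules that have it. By Step 7, $T_T$ has a filtration with factors $M_B$, $B_B$ and $k$. By (2), every descending chain of submodules of $M$ stabilizes, so $M$ is artinian. The modules $B_B$ and $k$ are noetherian. So $T_T$ has Krull dimension.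

**Simple modules for $k=\mathbb Q$.** Let $S$ be a simple $T$-module. If $SN=S$, then $S=SN^2=0$, which is impossible; so $SN=0$ and $S$ is a simple module over $k\times B$. Thus $S$ is either the one simple $k$-module or a simple $B$-module, that is, $B/P$ for a maximal right ideal $P$. If $k=\mathbb Q$, then $B$ is countable, and each right ideal is generated by a finite subset, so $B$ has only countably many right ideals. So $T$ has only countably many simple right modules up to isomorphism. As $T$ is right CSI but not right noetherian, "finitely many" in (ii) cannot be weakened to "countably many". $\square$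

So the assertion "every right CSI ring is right noetherian" is false.

## 7. Pairwise nonisomorphic simple factors as the exact obstruction

Lemma 3 pointed to one kind of chain. For a right CSI ring, such chains are the only obstruction to being right noetherian.

**Theorem 3.** For a right CSI ring $R$ the following are equivalent:

- (a) $R$ is right noetherian;
- (b) $\bigoplus_nE(S_n)$ is injective for every sequence $(S_n)$ of pairwise nonisomorphic simple right modules;
- (c) $E(\bigoplus_nS_n)$ is $\Sigma$-injective for every such sequence;
- (d) every nonzero module $I/I_0$, with $I_0\subseteq I$ right ideals and $I_0$ f.g., has a maximal submodule;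
- (e) there do not exist a strictly ascending sequence $N_1<N_2<\cdots$ of f.g. right ideals, pairwise nonisomorphic simple modules $S_n$, and $q_n\in E(S_n)$ with $q_nN_n=0$ and $q_nN_{n+1}\ne0$ for all $n$.

Condition (c) sharpens (vi): only multiplicity-free countable semisimple modules need be tested. The theorem also recovers (ii): with finitely many simple modules, (e) holds vacuously.

**Proof.** The plan is: (a) implies everything; (b)⇒(e), (c)⇒(e) and (e)⇒(a); and separately (d)⇒(a).

**Step 1: (a) implies (b), (c), (d), (e).** (b) and (c) follow from Bass–Papp. For (d), $I/I_0$ is nonzero and f.g., hence has a maximal submodule. (e) is immediate from acc.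

**Step 2: (e)⇒(a).** This is Lemma 3: if (a) fails, data of the kind excluded in (e) exist.

**Step 3: if (e) fails, then (b) fails.** Take data as in (e), and put $I=\bigcup N_n$. For $r\in N_j$ we have $q_nr=0$ for all $n\ge j$, so $r\mapsto(q_nr)_n$ is a homomorphism $I\to\bigoplus_nE(S_n)$. All its components are nonzero, because $q_nN_{n+1}\ne0$. Left multiplication by an element of $\bigoplus_nE(S_n)$ has only finitely many nonzero components. So the map does not extend to $R$, and $\bigoplus_nE(S_n)$ is not injective.

**Step 4: if (e) fails, then (c) fails.** With the same data, $E=E(\bigoplus_nS_n)$ contains a hull of each $S_n$, so we may regard all the $q_n$ as elements of $E$. The right ideals $\operatorname{ann}_R\{q_m:m\ge n\}$ increase with $n$. The one for $n+1$ contains $N_{n+1}$, since $q_mN_{n+1}\subseteq q_mN_m=0$ for $m\ge n+1$. The one for $n$ does not, since $q_nN_{n+1}\ne0$. So acc on annihilators of subsets of $E$ fails, and $E$ is not $\Sigma$-injective by Lemma 1.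

Steps 2–4 give (b)⇒(e)⇒(a) and (c)⇒(e)⇒(a).

**Step 5: (d)⇒(a) (Shock's argument).** The aim is to produce from a right ideal that is not f.g. a cyclic module of infinite uniform dimension. Suppose (d) holds and $I$ is a right ideal that is not f.g. Put $N_1=0$. Given a f.g. right ideal $N_i\subset I$, the module $I/N_i$ is nonzero, so by (d) there is a maximal submodule $P_i$ of $I$ containing $N_i$. Choose $x_i\in I\setminus P_i$ and put $N_{i+1}=N_i+x_iR$. Let $N'=\bigcup N_i$, and let $\theta:N'\to\prod_iI/P_i$ be the natural map.

If $x\in N_j$, then $x\in N_i\subseteq P_i$ for all $i\ge j$. So $\theta(N')\subseteq\bigoplus_iI/P_i$, and $\theta(N')$ is semisimple. The $i$-th coordinate is zero on $\theta(N_i)$, since $N_i\subseteq P_i$, and nonzero on $\theta(N_{i+1})$, since $x_i\in N_{i+1}\setminus P_i$. Hence $\theta(N_1)<\theta(N_2)<\cdots$ strictly, and $\theta(N')$ is semisimple of infinite length; that is, it is an infinite direct sum of simple modules. Now $\ker\theta$ is a right ideal of $R$, and the cyclic module $R/\ker\theta$ contains $N'/\ker\theta\cong\theta(N')$. So $R/\ker\theta$ has infinite uniform dimension. This contradicts Lemma 2, by which $R$ is right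 qfd. $\square$

**Remark.** The ring $T$ of Theorem 1 shows these failures openly. For (d), take $I_0=0$ and $I=\begin{pmatrix}0&M\\0&0\end{pmatrix}$: by (2), $M$ has no maximal submodule. For (e), take $N_n=\begin{pmatrix}0&M_n\\0&0\end{pmatrix}$ and $S_n=M_{n+1}/M_n$ for $n\ge1$, and extend $N_{n+1}\to S_n\subseteq E(S_n)$ to $T$ to obtain $q_n$. By Theorem 3(e), every non-noetherian right CSI ring exhibits an ascending chain of this kind, with infinitely many pairwise nonisomorphic simple modules.
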